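# Translates that barely leave a set: sublevel sets of $|(A+d)\setminus A|$ in $\mathbb Z/p\mathbb Z$

Throughout, $p$ is a prime, $\ln$ is the natural logarithm, and $[u,v)$, $[u,v]$, $(u,v)$ denote intervals of integers.

## 1. The function $f_A$, exits, sumsets and progressions

**Definition ($f_A$ and $N_t$).** For $A\subseteq\mathbb Z/p\mathbb Z$ and $d\in\mathbb Z/p\mathbb Z$ put
$$f(d)=f_A(d)=|(A+d)\setminus A| ,\qquad N_t=\#\{d\in\mathbb Z/p\mathbb Z:\ f(d)\le t\}.$$
So $f(d)$ measures by how much $A$ moves out of itself when translated by $d$, and $N_t$ counts the translations that move $A$ by at most $t$.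

**Example.** Let $p=11$ and $A=\{0,1,3\}$. Translating by $1$, the element $0$ goes to $1\in A$, while $1\mapsto 2\notin A$ and $3\mapsto4\notin A$, so $f(1)=2$. Translating by $2$, only $1\mapsto 3$ stays inside; translating by $3$, only $0\mapsto 3$ stays inside. So $f(2)=f(3)=2$. Translations by $4$ and $5$ give $\{4,5,7\}$ and $\{5,6,8\}$, so $f(4)=f(5)=3$. By the symmetry in fact (a) below, $f(\pm1)=f(\pm2)=f(\pm3)=2$ and $f(\pm4)=f(\pm5)=3$. Thus $N_0=N_1=1$, $N_2=7$, $N_3=11$.

We use the following facts.

* (a) $f(d)=\#\{x\in A:x+d\notin A\}=|A|-|A\cap(A+d)|$. In particular $0\le f\le|A|$ and $f(0)=0$. Also $f(-d)=|(A-d)\setminus A|=|A\setminus(A+d)|=|A|-|A\cap (A+d)|=f(d)$, where the second equality is translation by $d$.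
* (b) $f_{A^c}=f_A$ for the complement $A^c$. Indeed $f_{A^c}(d)=\#\{x\notin A:x+d\in A\}$, and with $y=x+d$ this is $\#\{y\in A:y-d\notin A\}=f_A(-d)=f_A(d)$.
* (c) $f(d+e)\le f(d)+f(e)$, because $(A+d+e)\setminus A\subseteq\big((A+d+e)\setminus(A+e)\big)\cup\big((A+e)\setminus A\big)$.
* (d) If $\lambda\ne0$, then $f_{\lambda A}(\lambda d)=f_A(d)$, because $x\mapsto\lambda x$ is an additive bijection.
* (e) If $\emptyset\ne A\ne\mathbb Z/p\mathbb Z$ and $d\ne0$, then $f(d)\ge1$. Otherwise $A+d\subseteq A$, hence $A+d=A$. Then $A$ is a union of orbits of translation by $d$, and the only orbit is the whole group.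
* (f) If $|A|=n$, then
$$\sum_{t=0}^{n-1}N_t=\sum_d\#\{t\in[0,n):t\ge f(d)\}=\sum_d(n-f(d))=\sum_d|A\cap(A+d)|=n^2. \tag{1}$$
The last equality holds because each pair $(x,y)\in A^2$ is counted for exactly one $d$, namely $d=x-y$. In the example, $N_0+N_1+N_2=1+1+7=9=3^2$.

**Definition (lift, holes, exits).** Let $\tilde A\subseteq\mathbb Z$ be the preimage of $A$ under $\mathbb Z\to\mathbb Z/p\mathbb Z$. Integers not in $\tilde A$ are called *holes*. For an integer $b$, a *$b$-exit* is an $x\in\tilde A$ with $x+b\notin\tilde A$. By (a), a full period contains exactly $f(b)$ $b$-exits, so **any set of integers that are distinct mod $p$ contains at most $f(b)$ $b$-exits**.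

**Example.** For $A=\{0,1,3\}$ and $p=11$, we have $\tilde A=\{\dots,-8,0,1,3,11,12,14,\dots\}$. The $1$-exits in $[0,11)$ are $1$ and $3$, in agreement with $f(1)=2$.

**Definition (sumsets, residues).** For non-empty $X\subseteq\mathbb Z/p\mathbb Z$ and $j\ge1$, $jX$ is the $j$-fold sumset $X+\dots+X$, and $0X=\{0\}$. By (c), if $f\le w$ on $X$ then $f\le jw$ on $jX$. For a set $X$ of integers and $b\ge 1$, $X\bmod b$ is the set of residue classes mod $b$ that $X$ meets. For example, $\{0,3,6,7\}\bmod 3$ has two elements.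

Two published results are quoted without proof.

**Cauchy–Davenport.** For non-empty $X\subseteq\mathbb Z/p\mathbb Z$ and $j\ge0$, $|jX|\ge\min\big(p,\ j(|X|-1)+1\big)$.

**Freiman's theorem** (G. A. Freiman, 1961; see M. Nathanson, *Additive Number Theory: Inverse Problems and the Geometry of Sumsets*, Thm 2.11, with $c_0=1/35$, $c_1=12/5$). If $X\subseteq\mathbb Z/p\mathbb Z$, $3\le|X|\le p/35$ and $|2X|\le\frac{12}5|X|-3$, then $X$ is contained in an arithmetic progression with $|2X|-|X|+1$ terms.

**Example.** Take $p=389$ and $X=\{0,1,\dots,9\}\cup\{11\}$. Then $|X|=11\le 389/35$. Also $2X=\{0,\dots,20\}\cup\{22\}$ has $22\le\frac{12}5\cdot11-3=23.4$ elements. The theorem promises a progression with $22-11+1=12$ terms, and indeed $X\subseteq\{0,\dots,11\}$.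

## 2. Must some $d\in D$ move $A$ by at least $(|D|-1)/2$?

Take $A$ and a non-empty set $D$ of translations in $\mathbb Z/p\mathbb Z$. If $D$ is large, then some $d\in D$ ought to move $A$ substantially. The question, from "On the Number of Popular Differences" (http://www.fields.utoronto.ca/av/slides/07-08/combinatorics/lev/download.pdf), asks for a sharp form of this.

> Is there an absolute constant $c>0$ such that for every prime $p$, every $A\subseteq\mathbb Z/p\mathbb Z$ with $2\le|A|\le p/2$, and every non-empty $D\subseteq\mathbb Z/p\mathbb Z$ with $|D|<c|A|/\ln|A|$, there exists $d\in D$ with $|(A+d)\setminus A|\ge(|D|-1)/2$?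

The condition $|A|\le p/2$ removes wrap-around obstructions: for $A=\mathbb Z/p\mathbb Z$ we have $f\equiv0$.

**Progressions.** Let $A=\{0,\dots,n-1\}$ with $n\le p/2$. For $0\le d\le p/2$ and $0\le x<n$ we have $x+d<p$, so nothing wraps around and $f(d)=\min(d,n)$. By symmetry $f(d)=\min(|d|,n)$ for all integers $|d|\le p/2$. Hence for $0\le m<n$,
$$\{f\le m\}=\{-m,\dots,m\},\qquad N_m=2m+1 .$$
Taking $D=\{-m,\dots,m\}$, the largest value of $f$ on $D$ is $m=(|D|-1)/2$ exactly. An affine change of variable gives the same for every progression. So the bound asked for is the one that progressions attain.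

**Very small $D$.** If $|D|=1$ the bound is $0$. If $|D|\in\{2,3\}$ we need $f(d)\ge1$ for some $d\in D$, which is fact (e). If $|D|\in\{4,5\}$ we need some $f(d)\ge2$, and it suffices to show $N_1\le3$. Suppose $f(b)=1$ with $b\ne0$. Dilate so that $b=1$. Going once around the circle in steps of $1$, we leave $A$ exactly once, so $A$ is a single arc, that is, a progression with $n$ terms, $2\le n\le p/2$. Then $\{f\le1\}=\{-1,0,1\}$. So the answer is positive, with no size condition, as long as $|D|\le5$.

**The next case fails without a size condition.** For $A=\{0,1,3\}$ in $\mathbb Z/11\mathbb Z$ and $D=\{-3,\dots,3\}$, Section 1 gives $f\le2$ on $D$, while $(|D|-1)/2=3$.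

These computations suggest counting sublevel sets: is $N_m\le2m+1$ as long as $m$ is small compared with $|A|$?

**Theorem 1.** Let $C_0=6\cdot10^6$. Let $p$ be prime, $\emptyset\ne A\subsetneq\mathbb Z/p\mathbb Z$, $n=\min(|A|,p-|A|)$, and let $m\ge0$ be an integer. Assume that $m=0$, or that $m\ge1$ and $n\ge C_0\,m(1+\ln m)$. Then $\#\{b\in\mathbb Z/p\mathbb Z:f(b)\le m\}\le2m+1$.

By the computation above, equality holds when $A$ is a progression of length $n\le p/2$ and $m<n$.

**Theorem 1 implies that the answer is yes, with $c=1/(2C_0)=1/(1.2\cdot10^7)$.** No attempt is made to optimize the constant. Let $2\le|A|\le p/2$, so $n=|A|$. Let $D\ne\emptyset$ with $|D|<cn/\ln n$, and suppose $f(d)<(|D|-1)/2$ for all $d\in D$. Put $m=\max_Df$. Then $2m<|D|-1$, so $|D|\ge2m+2$ and therefore $\#\{f\le m\}\ge2m+2$. If $m=0$ this contradicts Theorem 1. Let $m\ge1$. We have $2m<|D|<cn/\ln n$. In particular $m<cn/(2\ln2)\le n$, so $\ln m\le\ln n$; also $1\le1.5\ln2\le1.5\ln n$. Hence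
$$C_0m(1+\ln m)\le2.5\,C_0\,m\ln n<1.25\,C_0\,c\,n\le n,$$
so Theorem 1 applies and contradicts $\#\{f\le m\}\ge2m+2$. $\blacksquare$

Two supplements will also be proved. The first says that the order $|A|/\ln|A|$ cannot be improved. The second needs no logarithm but has a second-order loss.

**Theorem 2.** For every $n\ge18$ and every prime $p\ge2n$ there are $A,D\subseteq\mathbb Z/p\mathbb Z$ with $|A|=n$, $D\ne\emptyset$, $|D|\le14\,n/\ln n$, and $|(A+d)\setminus A|<(|D|-1)/2$ for all $d\in D$. Moreover no $c>2\ln2$ has the property in the question.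

**Theorem 3.** Let $\emptyset\ne A\subsetneq\mathbb Z/p\mathbb Z$, $n=\min(|A|,p-|A|)$, let $D\ne\emptyset$ be arbitrary, and put $q=(|D|-1)/2$. Then $\max_{d\in D}f(d)\ge\min\big(n/40,\ q-40q^2/n\big)$.

## 3. Counting with Cauchy–Davenport, and Theorem 3

The natural first attempt goes as follows. If $f\le w$ on a large set $X$, then $f\le jw$ on $jX$, and Cauchy–Davenport makes $jX$ large. So all the counts $N_t$ are large. But (1) fixes their sum.

**Lemma 1.** Let $|A|=n$ with $2\le n\le p/2$. Let $w\ge1$ be an integer and $0<\theta\le2$. Let $X$ be a non-empty set with $f\le w$ on $X$ and $|X|-1\ge(2+\theta)w$. Then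
$$\theta n\le16\big(1+(2+\theta)w\big).$$

*Proof.* Let $0\le t<n$ be an integer and $j=\lfloor t/w\rfloor$. Then $f\le jw\le t$ on $jX$. Since $p\ge2n$ and $jw\ge t-w$, Cauchy–Davenport gives
$$N_t\ge|jX|\ge\min\big(p,(2+\theta)wj\big)\ge\min\big(2n,(2+\theta)(t-w)\big)\ge\min\big(2n,(2+\theta)t\big)-(2+\theta)w .$$
Here $\min(2n,(2+\theta)t)\ge2t$ for every $t<n$. For $t\le n/2$ it equals $(2+\theta)t$, because $(2+\theta)n/2\le2n$. With $k=\lfloor n/2\rfloor\ge(n-1)/2$,
$$\sum_{t\le n/2}t=\frac{k(k+1)}2\ge\frac{n^2-1}8\ge\frac{n^2}{16}.$$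
Summing over $0\le t<n$ and using (1),
$$n^2\ge n(n-1)+\frac{\theta n^2}{16}-(2+\theta)wn .$$
Cancel $n^2$ and divide by $n$. $\square$

**Proof of Theorem 3.** By (b) we may replace $A$ by $A^c$ and assume $|A|=n\le p/2$. Let $m=\max_Df$. If $m\ge n/40$ or $m\ge q$ the assertion holds, so let $m<n/40$ and $m<q$. Then $q>0$, so $|D|\ge2$ and $D$ contains a non-zero element. There $f\ge1$ by (e). So $m\ge1$ and $n>40$. Let $B=\{f\le m\}\supseteq D$. Then $|B|-1\ge2q>2m$, and we write $|B|-1=(2+\theta')m$ with $\theta'>0$. Put $\theta=\min(\theta',2)$. Lemma 1 with $X=B$, $w=m$ gives $\theta n\le16(1+4m)\le80m$, so $\theta\le80m/n<2$. Hence $\theta=\theta'$, and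
$$2q\le|B|-1=2m+\theta m\le2m+\frac{80m^2}n .$$
Therefore $m\ge q-40m^2/n\ge q-40q^2/n$, the last step because $m<q$. $\blacksquare$

**The point where this approach stops.** Try to prove Theorem 1 this way. Suppose $m\ge1$, $p$ is odd, $2\le n=|A|\le p/2$ and $\#\{f\le m\}\ge2m+2$. The set $\{f\le m\}$ is symmetric and contains $0$, so for odd $p$ its size is odd, hence at least $2m+3$. With $X=\{f\le m\}$ and $w=m$ we have $|X|-1\ge2m+2=(2+\theta)m$ for $\theta=2/m$. Lemma 1 gives $2n/m\le16(2m+3)$, that is, $n\le8m(2m+3)\le40m^2$. So the conclusion of Theorem 1 follows when $n>40m^2$, but we want it already for $n$ of order $m\ln m$. The surplus of one pair of translations is a relative gain of only $2/m$, which contributes about $n^2/m$ to the sum. Rounding $t$ down to a multiple of $m$ costs about $mn$. If $X$ is a progression, Cauchy–Davenport has no slack that could help.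

What survives in the range $n\ge Cm$ is this. If $|2X|$ exceeds $2|X|$ by a fixed small *proportion*, then Lemma 1 applied to $2X$ does give a contradiction. So $X$ is nearly a progression, and we may use that information.

## 4. A counterexample has its translations in a short interval

We begin the proof of Theorem 1. If $m=0$, it is fact (e). So let $m\ge1$. By (b) we may assume $|A|=n\le p/2$. Then $p\ge2n\ge2C_0$, so $p$ is odd. Fix
$$R=49,\qquad\eta=\frac1{24R^2},\qquad\kappa=3\eta=\frac1{8R^2}=\frac1{19208}.$$
Then $96/\eta=5531904<C_0$, so $n>96m/\eta$.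

Suppose for contradiction that $\#\{f\le m\}\ge2m+2$. By the parity remark above, this set has at least $2m+3$ elements. Discarding pairs $\{b,-b\}$ we obtain a symmetric set $B\ni0$ with $|B|=2m+3$ and $f\le m$ on $B$.

**Step 1a: the doubling of $B$ is small.** This step makes Freiman's theorem applicable. We claim
$$|2B|\le(2+\eta)|B|-3 .$$
If not, then $|2B|-1>(2+\eta)(2m+3)-4=(4+2\eta)m+2+3\eta>(2+\eta)\cdot2m$. Since $f\le2m$ on $2B$, Lemma 1 with $X=2B$, $w=2m$, $\theta=\eta$ gives
$$\eta n\le16\big(1+(2+\eta)2m\big)\le16(1+5m)\le96m,$$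
which contradicts $n>96m/\eta$.

**Step 1b: $B$ becomes a set of small integers.** The purpose is to replace $B$ by a set of integers in $[-M,M]$, where $M$ is barely larger than $m$. We have $5\le|B|=2m+3\le5m\le p/35$ and $2+\eta\le\frac{12}5$. By Freiman's theorem $B$ lies in an arithmetic progression with at most
$$\ell=(1+\eta)|B|-2=2(1+\eta)m+1+3\eta<\frac p2$$
terms. Its difference is non-zero because $|B|\ge5$. Multiplying $A$ and $B$ by the inverse of the difference preserves everything, by (d), so we take the difference to be $1$. Since $0\in B$, the progression is the image of an integer interval $[-u,v]$ with $u,v\ge0$ and $u+v+1\le\ell<p/2$, and every element of $B$ has exactly one representative in it. If $r,r'\in[-u,v]$ represent $b$ and $-b$, then $p\mid r+r'$ and $|r+r'|\le2\max(u,v)<p$, so $r'=-r$. Hence the set of representatives is symmetric. From now on $B$ also denotes this set of integers.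

Let $M$ be its largest element and $B^+$ the set of its positive elements. Since $\pm M\in[-u,v]$, we have $2M+1\le\ell$, so $M\le(1+\eta)m+\frac32\eta\le(1+3\eta)m$. Thus
$$|B^+|=m+1,\qquad\max B^+=M,\qquad m+1\le M\le(1+\kappa)m. \tag{2}$$
In particular $M\le2m$, far smaller than $n$ and $p$.

**Step 1c: every short translation moves $A$ little.** We know $f\le m$ only on $B$. For averaging we want a bound on a full interval:
$$f(d)\le2m\quad\text{for every integer }d\text{ with }|d|<M. \tag{3}$$
The integer sets $B$ and $B+d$ lie in a common interval with $2M+1+|d|\le3M\le3(1+3\eta)m<4m+6=2|B|$ integers. So they intersect: $d=b-b'$ with $b,b'\in B$, and $f(d)\le f(b)+f(-b')\le2m$.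

## 5. One dense arc and one sparse arc

If $f(d)\le 2m$ for all short $d$, then $A$ should look like an arc with blurred ends. This section makes that precise.

**Definition (windows).** For $x\in\mathbb Z$ let $h_x$ be the number of holes in $[x,x+M)$, and $s_x=M-h_x$ the number of elements of $\tilde A$ there. Both are $p$-periodic in $x$.

**Example.** For $p=11$, $A=\{0,1,2,3,4\}$ and window length $M=3$, the values $h_0,\dots,h_{10}$ are $0,0,0,1,2,3,3,3,3,2,1$. Here $\sum_xh_xs_x=4\cdot2=8$. This agrees with $\sum_{0\le i,j<3}f(i-j)=3\cdot0+4f(1)+2f(2)=4+4$, the identity used next.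

**Step 2a: mixed windows are rare.** By (3),
$$\sum_{x\bmod p}h_xs_x=\sum_{0\le i,j<M}\#\{x\bmod p:\ x+j\in\tilde A,\ x+i\notin\tilde A\}=\sum_{0\le i,j<M}f(i-j)\le2mM^2. \tag{4}$$
Call $x$ *dense* if $h_x<M/8$, *sparse* if $s_x<M/8$, and *intermediate* otherwise. For intermediate $x$ both $h_x$ and $s_x$ are at least $M/8$ and they add up to $M$, so $h_xs_x\ge\frac18\cdot\frac78M^2=\frac7{64}M^2$. By (4) there are at most $\frac{128}7m<19m$ intermediate $x$ mod $p$. For sparse $x$ we have $h_x>\frac78M$, so $s_x\le\frac8{7M}h_xs_x$, and the sum of $s_x$ over sparse $x$ mod $p$ is at most $\frac{16}7mM$. Since $\sum_{x\bmod p}s_x=Mn$,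
$$Mn\le M\cdot\#\{\text{dense residues}\}+19mM+\tfrac{16}7mM .$$
Hence there are at least $n-22m$ dense residues. Interchanging $h$ and $s$ and using $\sum_xh_x=M(p-n)$, there are at least $p-n-22m\ge n-22m>0$ sparse residues.

**Step 2b: a device for producing exits.** The next statement turns "in $\tilde A$ here, out of $\tilde A$ later" into an exit at a controlled place.

**Lemma 2.** Let $b>0$, $u\le v$, $u\equiv v\pmod b$, $u\in\tilde A$, $v\notin\tilde A$. Then there is a $b$-exit $w\equiv u\pmod b$ with $u\le w\le v-b$.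

*Proof.* Let $w$ be the last member of $u,u+b,\dots,v$ such that $u,u+b,\dots,w$ all lie in $\tilde A$. Since $v\notin\tilde A$, $w\le v-b$ and $w+b\notin\tilde A$. $\square$

**Step 2c: dense and sparse do not alternate twice.** We show that there are no $x_1<y_1<x_2<y_2<x_1+p$ with $x_1,x_2$ dense and $y_1,y_2$ sparse. Suppose there are. For each class mod $M$ let $u$ be its member in $[x_1,x_1+M)$ and $v$ its member in $[y_1,y_1+M)$. Since $u$ is the least member that is $\ge x_1$, and $v\ge y_1>x_1$, we have $v\ge u$. Fewer than $M/8$ of the $u$ are holes and fewer than $M/8$ of the $v$ lie in $\tilde A$. So for more than $\frac34M$ classes, $u\in\tilde A$ and $v\notin\tilde A$. By Lemma 2 each such class contains an $M$-exit $w$ with $x_1\le u\le w\le v-M<y_1$. So $[x_1,y_1)$ contains more than $\frac34M$ $M$-exits, and likewise $[x_2,y_2)$. The two intervals are disjoint and lie in $[x_1,x_1+p)$. Hence $f(M)>\frac32M>m$, which contradicts $M\in B$.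

**Step 2d: the two arcs.** We now name the arcs. Let $y_0$ be sparse, and let $\alpha,\beta$ be the smallest and largest dense integers in $(y_0,y_0+p)$. If a sparse $y$ lay in $(\alpha,\beta)$, then $\alpha<y<\beta<y_0+p<\alpha+p$ with $y_0+p$ sparse, which Step 2c forbids. So $[\alpha,\beta]$ contains no sparse integer. It represents all dense residues, because $y_0$ itself is not dense. Since $[\alpha,\beta]\cup(\beta,\alpha+p)$ is a full period, all sparse residues are represented in $(\beta,\alpha+p)$ and no integer of $(\beta,\alpha+p)$ is dense. Let $\gamma,\delta$ be the smallest and largest sparse integers in $(\beta,\alpha+p)$. Then $[\gamma,\delta]$ represents all sparse residues, contains no dense integer, and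
$$\alpha\le\beta<\gamma\le\delta<\alpha+p. \tag{5}$$
Put
$$h_*=\min_{x\in[\alpha,\beta]}h_x,\qquad s_*=\min_{y\in[\gamma,\delta]}s_y .$$

**Step 2e: we may assume $s_*\le h_*$.** This normalization makes holes in the dense arc the only object to study. If $s_*>h_*$, replace $A$ by $A^c$. This leaves $f$, $B$, $M$ and (4) unchanged and interchanges $h$ with $s$, hence dense with sparse. It replaces the arcs $[\alpha,\beta],[\gamma,\delta]$ by $[\gamma,\delta],[\alpha+p,\beta+p]$, which satisfy $\gamma\le\delta<\alpha+p\le\beta+p<\gamma+p$. The new $h_*$ is the old $s_*$ and conversely. After the replacement $|A|$ may exceed $p/2$, but from now on we use only: (2), (4), $f\le m$ on $B^+$, the ordering (5), $s_*\le h_*$, and that $[\alpha,\beta]$ contains at least $n-22m$ dense integers. After a replacement their number is at least $p-n-22m\ge n-22m$, where $n$ keeps its value.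

## 6. Holes in the dense arc occupy few classes modulo every $b\in B^+$

If some window $[x,x+M)$ of the dense arc had no holes, and some window of the sparse arc had no points of $\tilde A$, then each of the $M$ classes mod $M$ would contain an exit, giving $f(M)\ge M\ge m+1$. That is the contradiction we want, and holes are what obstructs it. So we ask how the holes can be arranged.

**Step 3: the key inequality.** Here we count $b$-exits on the dense arc and on the way down to the sparse arc simultaneously. Let $\mathcal H$ be the set of holes. Fix $y\in[\gamma,\delta]$ with $s_y=s_*$. Let $b\in B^+$ and $\alpha\le x_1\le x_2\le\beta$.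

*Exits in $[x_2,y)$.* In each class mod $b$ compare the member $u\in[x_2,x_2+b)$ with the member $v\in[y,y+b)$. As before $v\ge u$, because $y>x_2$. Since $b\le M$, at most $h_{x_2}$ of the $u$ are holes and at most $s_*$ of the $v$ lie in $\tilde A$. So for at least $b-h_{x_2}-s_*$ classes Lemma 2 gives a $b$-exit $w$ with $x_2\le w\le v-b<y$.

*Exits in $[x_1,x_2)$.* Take a class mod $b$ that contains a hole $v\in[x_1,x_2)$, and let $u\in[x_1,x_1+b)$ be its least member $\ge x_1$, so $u\le v$. If $u\in\tilde A$, Lemma 2 gives a $b$-exit of this class in $[x_1,x_2)$. At most $h_{x_1}$ classes have $u$ a hole. So $[x_1,x_2)$ contains at least $\big|(\mathcal H\cap[x_1,x_2))\bmod b\big|-h_{x_1}$ $b$-exits.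

All these exits are different integers in $[x_1,y)$. Since $y\le\delta<\alpha+p\le x_1+p$, they are distinct mod $p$, so their number is at most $f(b)\le m$. Hence
$$\big|(\mathcal H\cap[x_1,x_2))\bmod b\big|\le m-b+h_{x_1}+h_{x_2}+s_*\qquad(b\in B^+). \tag{6}$$

The first count alone, with $b=M$ and $x_2$ chosen so that $h_{x_2}=h_*$, gives $M-h_*-s_*\le m$, that is,
$$h_*+s_*\ge M-m\ge1,\qquad\text{and so, as }s_*\le h_*,\qquad h_*\ge1. \tag{7}$$

**One modulus is not enough.** If we use (6) only for $b=M$, no contradiction can come out of the case where all the holes lie in one class mod $M$: the left side is then at most $1$ however long $[x_1,x_2)$ is, while by (7) the right side is at least $(m-M+h_*+s_*)+h_{x_1}\ge h_{x_1}\ge1$. What rescues us is that (6) holds for all $m+1$ moduli in $B^+$. By (2) these fill almost all of $[1,M]$, so many of them are close to $M$. A set of holes in a short interval cannot be concentrated in few classes modulo many different moduli of nearly the same size, because two integers at distance less than $RM$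 agree modulo at most one such modulus. The next section carries this out.

## 7. Away from the best window, the hole count doubles every $O(M)$ steps

For integers $h\ge0$ let $G_h=\{x\in[\alpha,\beta]:h_x\le h\}$.

**Step 4a: between two windows with few holes there are windows with half as many.** This is the heart of the proof.

**Claim.** Let $h$ be an integer with $1\le h\le\kappa m$, and let $x_1<x_2$ be in $G_{2h}$. Then every interval $I=[z,z+RM)\subseteq[x_1,x_2)$ contains an $x$ with $h_x<h$.

*Proof.* Suppose $h_x\ge h$ for all $x\in I$, and put $H'=\mathcal H\cap I$. Splitting $I$ into $R$ windows of length $M$ gives $|H'|\ge Rh$.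

*Few classes.* Since $x_1\in G_{2h}$, we have $s_*\le h_*\le h_{x_1}\le2h$. Also $h_{x_1},h_{x_2}\le2h$. So (6) gives $|H'\bmod b|\le m-b+6h$ for all $b\in B^+$. Let $b_1>b_2>\dots>b_{m+1}$ be the elements of $B^+$. There are $m+1-i$ positive integers of $B^+$ below $b_i$, so $b_i\ge m+2-i$. Hence
$$|H'\bmod b_i|\le i+6h .$$
Note that $Rh\le R\kappa m=m/(8R)<m+1$, so the indices $i\le Rh$ all occur. Consider
$$P=\sum_{i=1}^{Rh}\#\{(x,y)\in H'^2:\ x\equiv y\bmod b_i\}.$$

*Lower bound for $P$.* For each $i$, the number of congruent pairs is the sum of the squares of the class sizes. By Cauchy–Schwarz it is at least $|H'|^2/|H'\bmod b_i|$. We also use $\sum_{i=1}^N\frac1{i+a}\ge\int_1^{N+1}\frac{dt}{t+a}=\ln\big(1+\frac N{a+1}\big)$. So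
$$P\ge\sum_{i=1}^{Rh}\frac{|H'|^2}{i+6h}\ge|H'|^2\ln\Big(1+\frac{Rh}{6h+1}\Big)\ge|H'|^2\ln\Big(1+\frac R7\Big)=|H'|^2\ln8>2|H'|^2 .$$
The third inequality uses $6h+1\le7h$.

*Upper bound for $P$.* The pairs with $x=y$ contribute $Rh\,|H'|\le|H'|^2$. It remains to show that *each pair $x\ne y$ is counted for at most one $i\le Rh$*. Suppose $b_i>b_j$ with $i,j\le Rh$ both divide $x-y$. Then $|x-y|=kb_i=lb_j$ with $k\ge1$ and $l\ge k+1$, so
$$k(b_i-b_j)=lb_j-kb_j=(l-k)b_j\ge b_j .$$
Since $x,y\in I$, $k=|x-y|/b_i<RM/b_i$. Moreover $b_i,b_j\ge m-Rh\ge m-\frac m{8R}\ge\frac78m$ and $M\le(1+\kappa)m\le\frac98m$. Therefore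
$$b_i-b_j\ge\frac{b_j}k>\frac{b_ib_j}{RM}\ge\frac{(7/8)^2}{9/8}\cdot\frac mR=\frac{49}{72}\cdot\frac mR .$$
On the other hand,
$$b_i-b_j\le M-(m-Rh)\le\kappa m+Rh\le\frac m{8R^2}+\frac m{8R}\le\frac m{4R},$$
a contradiction since $\frac{49}{72}>\frac14$. So the pairs with $x\ne y$ contribute at most $|H'|^2$, and $P\le2|H'|^2$. This contradicts the lower bound. $\square$

**Step 4b: the sets $G_h$ grow slowly.** We convert the Claim into a bound for the extent of $G_h$. For $h\ge h_*$ the set $G_h$ is non-empty. Put $\Delta(h)=\max G_h-\min G_h$.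

*Start.* If $h_*\le\kappa m$, then $\Delta(2h_*)<RM$. Otherwise, with $x_1=\min G_{2h_*}$ and $x_2=\max G_{2h_*}$, the interval $[x_1,x_1+RM)\subseteq[x_1,x_2)$ would by the Claim (with $h=h_*\ge1$) contain an $x\in[\alpha,\beta]$ with $h_x<h_*$, contrary to the definition of $h_*$.

*Doubling.* If $h$ is an integer with $h_*\le h\le\kappa m$, then $\Delta(2h)\le\Delta(h)+2RM$. To see this, let $x_1=\min G_{2h}$, $x_2=\max G_{2h}$, $g=\min G_h$, $g'=\max G_h$, so $x_1\le g\le g'\le x_2$. If $x_1=x_2$ there is nothing to prove. Otherwise the (possibly empty) intervals $[x_1,g)$ and $[g'+1,x_2)$ lie in $[x_1,x_2)$ and contain no point of $G_h$. By the Claim each has fewer than $RM$ elements. So $g-x_1<RM$ and $x_2-g'\le RM$, and adding these to $g'-g=\Delta(h)$ gives the bound.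

By induction on $j\ge1$, starting from $\Delta(2h_*)<RM$ and applying the doubling step with $h=2^jh_*$ to pass from $j$ to $j+1$,
$$\Delta(2^jh_*)\le2RMj\qquad\text{whenever }2^{j-1}h_*\le\kappa m. \tag{8}$$

## 8. About $\log_2m$ doublings bound $n$

**Step 5: contradiction.** We show that most of the dense arc has at most $\kappa m$ holes per window, so that (8) bounds the length of almost the entire arc. For dense $x$ we have $s_x\ge\frac78M$, so (4) gives
$$\sum_{x\text{ dense mod }p}h_x\le\frac8{7M}\cdot2mM^2=\frac{16}7mM .$$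
Hence fewer than $3M/\kappa$ dense residues have $h_x>\kappa m$. By (5) the integers of $[\alpha,\beta]$ are distinct mod $p$, and at least $n-22m$ of them are dense. So at least
$$n-22m-\frac{3M}\kappa\ge n-22m-\frac{6m}\kappa$$
integers $x\in[\alpha,\beta]$ satisfy $h_x\le\kappa m$. Since $6/\kappa=48R^2=115248$ and $n\ge C_0m$, this number is positive, and therefore $h_*\le\kappa m$.

Let $j\ge1$ be least with $2^jh_*\ge\kappa m$. Then $2^{j-1}h_*\le\kappa m$, by minimality if $j\ge2$ and because $h_*\le\kappa m$ if $j=1$. By (7), $h_*\ge1$, so $2^{j-1}\le\kappa m\le m$ and $j\le1+\log_2m$. Every $x\in[\alpha,\beta]$ with $h_x\le\kappa m$ belongs to $G_{2^jh_*}$. So (8) and $M\le2m$ give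
$$n-22m-\frac{6m}\kappa\le|G_{2^jh_*}|\le\Delta(2^jh_*)+1\le2RMj+1\le4Rm(1+\log_2m)+1 .$$
With $4R=196$ this says
$$n\le(22+115248+1+196)m+196\,m\log_2m<C_0\,m(1+\ln m),$$
because $22+115248+1+196=115467$ and $196/\ln2<283$. This contradicts the hypothesis of Theorem 1. Theorem 1 is proved, and with it the positive answer to the question. $\blacksquare$

The logarithm comes from one place only: the number of doublings needed to go from $h_*\ge1$ holes per window to $\kappa m$ holes per window.

## 9. Rows with $1,2,4,\dots,2^{k-1}$ holes: proof of Theorem 2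

Section 7 lets the number of holes per window double every $O(M)$ steps. We now build a set that does exactly this, with all holes stacked at the ends of rows of length $M$.

Let $k\ge1$, $M=2^k$, and
$$A^*=\bigcup_{i=0}^{k-1}\big[iM,\ (i+1)M-2^i\big)\subset\mathbb Z,\qquad|A^*|=kM-(2^k-1)=(k-1)2^k+1 .$$

**Example.** For $k=3$ we have $M=8$ and $A^*=[0,7)\cup[8,14)\cup[16,20)$, with $7+6+4=17$ elements. For $b=8$ the exits are $6$ in row $0$ (since $14\notin A^*$), $12,13$ in row $1$, and all four elements of row $2$. That makes $7=M-1$.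

**Step 1: for $1\le b\le M$, $\#\{x\in A^*:x+b\notin A^*\}\le M-1$.** This is the property that beats the progression: $M$ positive translations, each moving the set by less than $M$. Put $N_i=M-2^i$, and let $x=iM+t$ with $0\le t<N_i$ be an element of row $i$. Put $w=t+b$, so $x+b=iM+w$ and $w<b+N_i\le2M-2^i$.

* If $w<M$, then $x+b$ lies in the $i$-th block $[iM,(i+1)M)$, and $x+b\notin A^*$ iff $w\in[N_i,M)$.
* If $w\ge M$, then $x+b$ lies in the next block, and $x+b\notin A^*$ iff $w\ge2M-2^{i+1}$. For $i=k-1$ this condition reads $w\ge M$, which is right because then $x+b\ge kM$ is beyond $A^*$. So $x+b\notin A^*$ iff $w\in[2M-2^{i+1},2M-2^i)=[N_i,M)+N_i$.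

As $t$ varies over $[0,N_i)$, $w$ runs over $N_i$ consecutive integers. So for each $u\in[N_i,M)$ at most one of $u$ and $u+N_i$ is attained. Hence row $i$ contributes at most $|[N_i,M)|=2^i$ exits, and the total is at most $\sum_{i<k}2^i=2^k-1=M-1$.

**Step 2: adjusting the size to a given $n$.** Let $n\ge18$ and let $k$ be minimal with $(k-1)2^k+1\ge n$. Since $(3-1)2^3+1=17<n$, we have $k\ge4$. By minimality
$$n\ge(k-2)2^{k-1}+2\ge M+2. \tag{9}$$
Let $A_n$ be the set of the $n$ largest elements of $A^*$. If $x\in A_n$, $b>0$ and $x+b\in A^*$, then $x+b$ is larger than $x$ and so also lies in $A_n$. Thus for $x\in A_n$, $x+b\notin A_n$ iff $x+b\notin A^*$, and the bound $M-1$ of Step 1 holds for $A_n$.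

**Step 3: passing to $\mathbb Z/p\mathbb Z$.** Let $p\ge2n$ be prime. Between $\min A_n$ and $\max A_n$ only the integers missing from rows $0,\dots,k-2$ can be absent. So $A_n$ lies in an interval with at most $n+\sum_{i\le k-2}2^i<n+M/2<2n\le p$ integers, and it embeds in $\mathbb Z/p\mathbb Z$. Let $A$ be its image, $|A|=n$. If $x+b\in A_n$ then also $x+b\in A$ mod $p$, so wrap-around can only decrease the number of exits. Hence $f_A(b)\le M-1$ for $1\le b\le M$. Let $D$ be the image of $\{-M,\dots,M\}$. By (9), $2M+1<2n\le p$, so $|D|=2M+1$. Using $f(-d)=f(d)$ and $f(0)=0$,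
$$|(A+d)\setminus A|\le M-1<M=\frac{|D|-1}2\qquad\text{for all }d\in D .$$

**Step 4: the size of $D$.** We check that $|D|$ is of order $n/\ln n$. By (9), $(k-2)\cdot2M=4\cdot(k-2)2^{k-1}\le4n-8$, so $(k-2)(2M+1)\le4n-8+(k-2)\le5n$; here $k\le2^k=M<n$. As $k\ge4$, $k-2\ge k/2$, and $|D|\le5n/(k-2)\le10n/k$. Also $n\le(k-1)2^k+1\le k2^k\le4^k$, so $\ln n\le k\ln4$. Hence
$$|D|\le10\ln4\cdot\frac n{\ln n}<14\,\frac n{\ln n}.$$

**Step 5: the constant $2\ln2$.** For $k\ge4$ take $n=(k-1)2^k+1$, so that $A_n=A^*$, and any prime $p\ge2n$. Then $|D|=2^{k+1}+1$, and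
$$\frac{|D|\ln n}n=\frac{(2^{k+1}+1)\,\ln\big((k-1)2^k+1\big)}{(k-1)2^k+1}\longrightarrow2\ln2\qquad(k\to\infty),$$
since $|D|/n\sim2/k$ and $\ln n\sim k\ln2$. If $c>2\ln2$, then for large $k$ we have $|D|<cn/\ln n$ while $f<(|D|-1)/2$ on all of $D$. So no $c>2\ln2$ has the property in the question. $\blacksquare$
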